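\title{A group with decidable submonoid membership and undecidable knapsack problem}

\begin{abstract}
For every odd prime $p$ we construct a two-generated group, an extension of a nilpotent group of class at most $2$ and exponent $p$ by an infinite cyclic group, in which membership in finitely generated submonoids is decidable and the knapsack problem is $\Sigma^0_1$-complete. Undecidability occurs already for products $g_1^{n_1}g_2^{n_2}$ of two powers, which is the smallest possible number, and also for one fixed product of four cyclic submonoids. In our group submonoid membership reduces to membership in submodules of a module over a ring of Laurent polynomials, whereas a knapsack equation can ask whether a single element of the module is periodic. The module is chosen so that the first question is decidable and the second is not.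
\end{abstract}

\section{Introduction}

Let $G$ be a finitely generated group with a fixed finite generating set $\Sigma$; elements of $G$ are given to algorithms as words over $\Sigma\cup\Sigma^{-1}$. For $g_1,\dots,g_m\in G$ let $\{g_1,\dots,g_m\}^*$ be the submonoid they generate, that is, the set of all finite products of the $g_i$, including the empty product $1$. We write $g^*=\{g\}^*=\{g^n:n\ge0\}$. We compare two decision problems.
\begin{itemize}
\item \emph{Submonoid membership}, $\mathsf{SMM}(G)$: given $g,g_1,\dots,g_m\in G$, decide whether $g\in\{g_1,\dots,g_m\}^*$.
\item \emph{Knapsack}, $\mathsf{KS}(G)$: given $g,g_1,\dots,g_m\in G$, decide whether $g=g_1^{n_1}g_2^{n_2}\cdots g_m^{n_m}$ for some integers $n_1,\dots,n_m\ge0$, that is, whether $g\in g_1^*g_2^*\cdots g_m^*$.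
\end{itemize}
For $m\ge1$, $\mathsf{KS}_m(G)$ denotes knapsack restricted to instances with exactly $m$ elements $g_1,\dots,g_m$. A change of $\Sigma$ is a computable translation of words, so decidability does not depend on $\Sigma$.

Both problems ask whether $g$ can be written with the $g_i$ and without their inverses. Submonoid membership allows the factors in any order; knapsack prescribes the order. In the simplest cases the prescription costs nothing. If $G$ is abelian, then $g_1^*\cdots g_m^*=\{g_1,\dots,g_m\}^*$ and the two problems coincide. For $m=1$ they coincide in every group. If $\mathsf{SMM}(G)$ is decidable, then so is the word problem, since $g=1$ if and only if $g\in\emptyset^*$; if moreover $G$ is a torsion group, one computes the orders of the $g_i$ and knapsack becomes a finite search. Finally, knapsack searches only through $\mathbb N^m$, where $\mathbb N=\{0,1,2,\dots\}$, while submonoid membership searches through all words in $m$ letters. All this suggests that knapsack should be the easier problem. The following question is taken from \cite{MP}: \emph{is there a finitely generated group $G$ such that $\mathsf{SMM}(G)$ is decidable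 and $\mathsf{KS}(G)$ is undecidable?} We show that there is.

We recall the terms from computability theory. A set is \emph{recursively enumerable} (r.e., or $\Sigma^0_1$) if some algorithm lists its elements. A set $A$ is \emph{many-one reducible} to $B$ if there is a total computable function $\phi$ with $a\in A\iff\phi(a)\in B$. A set is \emph{$\Sigma^0_1$-complete} if it is r.e.\ and every r.e.\ set is many-one reducible to it. The halting set is an example, and every $\Sigma^0_1$-complete set is undecidable.

\begin{theorem}\label{thm:main}
Let $p$ be an odd prime. There is a $2$-generated group $G=\langle x,t\rangle$ of the form $N\rtimes\mathbb Z$, with $N$ nilpotent of class at most $2$ and of exponent $p$, hence solvable of derived length at most $3$, such that: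
\begin{enumerate}
\item[(1)] $\mathsf{SMM}(G)$ is decidable.
\item[(2)] $\mathsf{KS}(G)$ is undecidable. In fact $\mathsf{KS}_2(G)$ is $\Sigma^0_1$-complete, already for the instances $g=g_1^{n_1}g_2^{n_2}$ with $g=t^{-1}$ and $g_1=t$ fixed.
\item[(3)] There are fixed $y_1,y_2,y_3,y_4\in G$ such that the problem of deciding, given $g$, whether $g\in y_1^*y_2^*y_3^*y_4^*$ is undecidable, indeed $\Sigma^0_1$-complete.
\end{enumerate}
\end{theorem}

Part (2) is sharp in two ways. In every group with decidable $\mathsf{SMM}$ the problem $\mathsf{KS}_1$ is decidable, so $2$ is the smallest possible number of elements; padding an instance with elements $g_i=1$ shows that, for our group, $\mathsf{KS}_m(G)$ is undecidable exactly for $m\ge2$. And in every group with decidable $\mathsf{SMM}$ the word problem is decidable, so one can test the tuples $(n_1,\dots,n_m)$ one after the other, and $\mathsf{KS}$ is r.e.; thus $\Sigma^0_1$-completeness is the highest possible complexity. We do not claim that the number $4$ in (3) is optimal.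

Torsion groups and abelian groups cannot serve as examples, so we look one step further, at extensions of a locally finite group by $\mathbb Z$. Section~\ref{sec:height} shows what each of the two problems can see in such a group and arrives at a question about modules over $\mathbb F_p[T,T^{-1}]$. Section~\ref{sec:module} constructs the module $C$ that separates the problems. It is not finitely generated, and Section~\ref{sec:group} places it inside a two-generated group as the set of values of commutators. Sections~\ref{sec:smm} and~\ref{sec:ks} prove decidability and undecidability. Throughout, $p$ is a fixed odd prime and $[u,v]=uvu^{-1}v^{-1}$.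

\section{Extensions of locally finite groups by $\mathbb Z$}\label{sec:height}

A group is \emph{locally finite} if its finitely generated subgroups are finite. Let $\tau\colon G\to\mathbb Z$ be a homomorphism with locally finite kernel $N$, and think of $\tau(g)$ as the height of $g$. A finitely generated submonoid of $G$ either moves in one direction only, and then it has finitely many elements at each height, or it moves in both directions, and then it is a subgroup. This reduces submonoid membership to a question inside $N$. For $s\in G$ and $u_1,\dots,u_r\in N$ let
\[
V(s;u_1,\dots,u_r)=\langle s^ju_is^{-j} : j\in\mathbb Z,\ 1\le i\le r\rangle\subseteq N .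
\]

\begin{lemma}\label{lem:reduction}
Let $G$ be a finitely generated group with decidable word problem and let $\tau\colon G\to\mathbb Z$ be a homomorphism with locally finite kernel $N$. Suppose that the following problem is decidable: given $s\in G$ with $\tau(s)\ge1$ and $u,u_1,\dots,u_r\in N$, decide whether $u\in V(s;u_1,\dots,u_r)$. Then $\mathsf{SMM}(G)$ is decidable.
\end{lemma}

\begin{proof}
The value of $\tau$ on a word is computable from its values on the generators. Let $g,g_1,\dots,g_m$ be given and let $M=\{g_1,\dots,g_m\}^*$.

\emph{Case 1: $\tau(g_i)\ge0$ for all $i$.} The $g_i$ of height $0$ lie in $N$ and have finite order, so the submonoid $E$ that they generate is a subgroup, and it is finite. We list $E$ by closing under multiplication, using the word problem to recognize when no new element appears. In a product of generators that equals $g$, at most $\tau(g)$ factors have positive height. Hence $g\in M$ if and only if $g$ lies in one of the sets $Eh_1Eh_2\cdots h_qE$ with $0\le q\le\tau(g)$, where $h_1,\dots,h_q$ range over the $g_i$ of positive height. These are finitely many finite sets (none if $\tau(g)<0$), and we can list them.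 If instead $\tau(g_i)\le0$ for all $i$, we use that $g\in M$ if and only if $g^{-1}\in\{g_1^{-1},\dots,g_m^{-1}\}^*$.

\emph{Case 2: $\tau(g_a)>0>\tau(g_b)$ for some $a,b$.} We claim that $M$ is a subgroup. Fix $i$ and put
\[
v=g_i^{|\tau(g_b)|}\,g_b^{\tau(g_i)}\ \text{ if }\tau(g_i)\ge0,\qquad
v=g_i^{\tau(g_a)}\,g_a^{|\tau(g_i)|}\ \text{ if }\tau(g_i)<0 .
\]
In both cases $\tau(v)=0$, and $v=g_iw$ with $w\in M$ because the exponent of $g_i$ is at least $1$. The element $v\in M\cap N$ has finite order, so $v^{-1}$ is a nonnegative power of $v$, and $g_i^{-1}=wv^{-1}\in M$. Thus $M$ equals the subgroup $H=\langle g_1,\dots,g_m\rangle$.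

Replacing a generator $g_i$ by $g_i^{-1}$ or by $g_ig_j^{\pm1}$ with $j\ne i$ does not change $H$. We use these moves to run the Euclidean algorithm on the integers $\tau(g_1),\dots,\tau(g_m)$, and obtain generators $s,u_1,\dots,u_r$ of $H$ with $\tau(s)=d\ge1$ and $u_i\in N$. Let $V=V(s;u_1,\dots,u_r)$. It is normalized by $s$ and contains the $u_i$, so $H=V\langle s\rangle$. An element $vs^j$ with $v\in V$ has height $dj$. Therefore $g\in H$ if and only if $d\mid\tau(g)$ and $gs^{-\tau(g)/d}\in V$, which is decidable by hypothesis.
\end{proof}

Local finiteness makes $E$ finite in Case~1 and gives $v$ finite order in Case~2. Without it the dichotomy fails: in $\mathbb Z^2$, with $\tau$ the first coordinate, the submonoid generated by $(1,0)$ and $(-1,1)$ has generators of both signs and does not contain $(-1,0)$.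

A knapsack set does not collapse to a subgroup in this way, and the height can be used to synchronize its exponents.

\begin{lemma}\label{lem:period}
Let $\tau\colon G\to\mathbb Z$ be a homomorphism and let $t,e\in G$ with $\tau(t)=1$. Then $t^{-1}\in t^*(et^{-1}e^{-1})^*$ if and only if $t^jet^{-j}=e$ for some $j\ge1$.
\end{lemma}

\begin{proof}
The equation $t^{-1}=t^{n_1}(et^{-1}e^{-1})^{n_2}$ reads $t^{-1}=t^{n_1}et^{-n_2}e^{-1}$. Applying $\tau$ gives $-1=n_1-n_2$, so every solution has the form $(n_1,n_2)=(j-1,j)$ with $j\ge1$. For such a pair, multiplying by $t$ on the left turns the equation into $1=t^jet^{-j}e^{-1}$.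
\end{proof}

Compare the submonoid generated by the same two elements $t$ and $et^{-1}e^{-1}$. If $\ker\tau$ is locally finite, it is a subgroup by Case~2 above, so it contains $t^{-1}$ for every $e$. The knapsack instance carries information about $e$ that the corresponding submonoid instance has lost.

To see what remains to be done, take the kernel abelian of exponent $p$. Let
\[
R=\mathbb F_p[T,T^{-1}],\qquad R_d=\mathbb F_p[T^d,T^{-d}]\subseteq R\quad(d\ge1),
\]
let $C$ be an $R$-module, and let $G=C\rtimes\langle t\rangle$ with $tct^{-1}=Tc$ and $\tau(t)=1$, $\ker\tau=C$. (For $C=R$ this is the lamplighter group $\mathbb F_p\wr\mathbb Z$.) An element $s$ of height $d$ acts on $C$ as $T^d$, so $V(s;u_1,\dots,u_r)=R_du_1+\dots+R_du_r$. The condition in Lemma~\ref{lem:period} says that $e\in C$ is \emph{periodic}: $T^je=e$ for some $j\ge1$. So we want a module in which membership in finitely generated $R_d$-submodules is decidable and periodicity is not.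

Such a module cannot be finitely generated. Indeed, $R$ is a principal ideal domain whose proper quotients are finite (see the next section), so a finitely generated module is the direct sum of a finite module, in which every element is periodic, and a free module, in which only $0$ is; periodicity is then read off from the free coordinates. And if $C$ is not finitely generated, neither is the group $C\rtimes\langle t\rangle$, because finitely many elements $c_it^{a_i}$ lie in the subgroup $(\sum_iRc_i)\rtimes\langle t\rangle$. We therefore build the module first and repair finite generation afterwards.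

\section{A module with undecidable periodicity}\label{sec:module}

\subsection*{Linear algebra over $R_d$}
The \emph{width} of a nonzero Laurent polynomial is the difference of its largest and smallest exponent, and the width of $0$ is $0$. Widths of nonzero factors add. The ring $R_d$ is the ring of Laurent polynomials in $Y=T^d$, and $R$ is a free $R_d$-module with basis $1,T,\dots,T^{d-1}$. Every nonzero $\delta\in R_d$ is a unit $Y^i$ times a polynomial $\delta_0\in\mathbb F_p[Y]$ with $\delta_0(0)\ne0$, whose degree is the width of $\delta$ in $Y$. Division with remainder in $\mathbb F_p[Y]$ therefore makes $R_d$ a Euclidean domain with computable division. Since $Y$ is invertible modulo $\delta_0$, we have $R_d/(\delta)\cong\mathbb F_p[Y]/(\delta_0)$, a ring with $p^{\deg\delta_0}$ elements.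

We use the Smith normal form: a matrix over a Euclidean domain with computable division can be brought to diagonal form by computable invertible row and column operations. Consequently, if $F$ is a free $R_d$-module of finite rank with a given basis and $U'\subseteq F$ is given by finitely many generators, we can compute an isomorphism
\begin{equation}\label{eq:smith}
F/U'\cong\bigoplus_i R_d/(\delta_i)\ \oplus\ R_d^{\,r},\qquad \delta_i\neq0,
\end{equation}
and the coordinates of the image of any given element of $F$. In particular, membership in $U'$ is decidable.

\subsection*{The module $C$}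
Fix a $\Sigma^0_1$-complete set $K\subseteq\mathbb N$. It is r.e.\ and infinite, so listing it without repetitions gives a computable bijection $\kappa\colon\{1,2,\dots\}\to K$. For $k\in K$ let $\sigma(k)=\kappa^{-1}(k)$ be the stage at which $k$ is listed, and let $\ell_k=\sigma(k)!$. Define
\[
C=\bigoplus_{k\in\mathbb N}Re_k,\qquad Re_k\cong R/(1-T^{\ell_k})\ \ (k\in K),\qquad Re_k\cong R\ \ (k\notin K),
\]
where $e_k$ corresponds to $1$. Every $e_k$ is nonzero, since $1-T^\ell$ has width $\ell\ge1$ and so is not a unit. Algorithms handle elements of $C$ through \emph{names}, formal finite sums $\sum_kf_ke_k$ with $f_k\in R$. The module operations are computable on names; different names may denote the same element.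

By construction, $e_k$ is periodic if and only if $k\in K$: for $k\in K$ we have $T^{\ell_k}e_k=e_k$, and for $k\notin K$ the equation $T^je_k=e_k$ means $T^j=1$ in $R$, which is false for $j\ge1$. The point of the definition is that a period which is discovered late is invisible to any question of small size.

\begin{example}\label{ex:periods}
(a) Given $k$ and $j\ge1$, is $(1-T^j)e_k=0$? For $k\notin K$ the answer is no. For $k\in K$ it is yes exactly if $\ell_k\mid j$, and this forces $\sigma(k)\le\ell_k\le j$. So we compute $\kappa(1),\dots,\kappa(j)$; if $k$ occurs we know $\ell_k$, and if it does not, the answer is no, whether or not $k\in K$. Here it only matters that late periods are large.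

(b) Given $k$, is $e_k\in(1+T)Re_k$? This holds if and only if $Re_k/(1+T)Re_k=0$. Substituting $T=-1$, this quotient is $\mathbb F_p$ for $k\notin K$, and it is the quotient of $\mathbb F_p$ by the ideal generated by $1-(-1)^{\ell_k}$ for $k\in K$. So the answer is yes exactly if $k\in K$ and $\ell_k$ is odd. Had we chosen large odd periods, this submodule question would decide $K$. With $\ell_k=\sigma(k)!$ the answer is yes only for $k=\kappa(1)$. Late periods must also be highly divisible.
\end{example}

In general, a membership question takes place in a quotient of the form \eqref{eq:smith}. Size of the period takes care of the free summands, as in (a), and divisibility takes care of the torsion summands, as in (b).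

\begin{lemma}\label{lem:separation}
Given $d,h\ge1$, finitely many generators of an $R_d$-submodule $U'$ of $F=R^h$, and $\tilde w\in F$, one can compute an integer $b\ge1$ such that
\[
\tilde w\in U'+(1-T^{b!})F\quad\Longrightarrow\quad\tilde w\in U'.
\]
\end{lemma}

\begin{proof}
The module $F$ is free of rank $dh$ over $R_d$. Compute an isomorphism \eqref{eq:smith} for $Q=F/U'$ and the image $(\bar a_1,\bar a_2,\dots;u_1,\dots,u_r)$ of $\tilde w$. Let $D$ be the largest width in $Y$ of the $\delta_i$ and $W$ the largest width in $T$ of the $u_i$, with value $0$ if there are none. Put $b=\max(dp^D,W+1)$ and $n=b!$.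

Since $d\le b$, we have $d\mid n$, so $\lambda=1-T^n=1-Y^{n/d}$ lies in $R_d$ and acts on $Q$. Assume $\tilde w\in U'+\lambda F$. Then the image of $\tilde w$ lies in $\lambda Q$, so each of its coordinates is a multiple of $\lambda$.

\emph{Torsion coordinates.} The ring $R_d/(\delta_i)$ has at most $p^D$ elements and $Y$ is a unit in it, so $\delta_i\mid1-Y^j$ for some $j$ with $1\le j\le p^D$. From $jd\le dp^D\le b$ we get $jd\mid n$, hence $j\mid n/d$ and $1-Y^j\mid 1-Y^{n/d}=\lambda$. Thus $\lambda$ annihilates $R_d/(\delta_i)$, and $\bar a_i=0$.

\emph{Free coordinates.} We have $u_i\in\lambda R_d$. A nonzero multiple of $\lambda$ has width at least $n\ge b>W$ in $T$, so $u_i=0$.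

All coordinates vanish, that is, $\tilde w\in U'$.
\end{proof}

\begin{proposition}\label{prop:module}
Given $d\ge1$ and names $w,w_1,\dots,w_l$, it is decidable whether $w\in R_dw_1+\dots+R_dw_l$ in $C$. In particular (take $l=0$), equality of names is decidable.
\end{proposition}

\begin{proof}
Choose $h\ge1$ such that the names involve only $e_0,\dots,e_{h-1}$. Let $F=\bigoplus_{k<h}R\varepsilon_k$ be free, let $\pi\colon F\to C$ be the $R$-linear map with $\varepsilon_k\mapsto e_k$, let $\tilde w,\tilde w_i\in F$ be obtained from the names by replacing $e_k$ with $\varepsilon_k$, and let $U=\sum_iR_d\tilde w_i$. We must decide whether $\tilde w\in U+\ker\pi$, where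
\[
\ker\pi=\bigoplus_{k\in K,\ k<h}(1-T^{\ell_k})R\varepsilon_k .
\]
The difficulty is that we cannot compute $K\cap\{0,\dots,h-1\}$, so we do not know $\ker\pi$. We can approximate it from below. For $B\ge0$ let $K_B=\{\kappa(1),\dots,\kappa(B)\}\cap\{0,\dots,h-1\}$ and
\[
U_B=U+\sum_{k\in K_B}(1-T^{\ell_k})R\varepsilon_k .
\]
This $R_d$-module is generated by the $\tilde w_i$ and the elements $(1-T^{\ell_k})T^j\varepsilon_k$ with $k\in K_B$ and $0\le j<d$. The list of generators is computable from $B$ and depends only on the set $K_B$. Let $b(B)$ be the number that Lemma~\ref{lem:separation} computes from this list and $\tilde w$. There are finitely many possible sets $K_B$, so $b(B)$ takes finitely many values, and $B\ge b(B)$ for all large $B$. Trying $B=0,1,2,\dots$ we find such a $B$; let $b=b(B)$.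

If $k\in K$, $k<h$ and $k\notin K_B$, then $\sigma(k)>B\ge b$, so $b!\mid\ell_k$ and $1-T^{b!}\mid1-T^{\ell_k}$. Hence
\[
U_B\ \subseteq\ U+\ker\pi\ \subseteq\ U_B+(1-T^{b!})F .
\]
By the choice of $b$, if $\tilde w$ lies in the right-hand module then it lies in the left-hand one. So $\tilde w\in U+\ker\pi$ if and only if $\tilde w\in U_B$, and this is decidable.
\end{proof}

The algorithm never learns whether $K_B$ has reached its final value. It only learns that relations still to come cannot change the answer to the question at hand.

\section{A two-generated group containing $C$}\label{sec:group}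

To generate $C$ with finitely many group elements we make its elements commutators. We look for a group $N$ with central subgroup $C$ and $N/C\cong R$, and an automorphism that induces multiplication by $T$ on both. In such a group the commutator is an alternating bilinear map $\beta\colon R\times R\to C$ with $\beta(Tf,Tf')=T\beta(f,f')$. It is determined by the elements $z_n=\beta(1,T^n)$, $n\ge1$, and we shall see that these can be prescribed freely.

There is a price. A subgroup $V(s;u_1,\dots,u_r)$ now contains infinitely many commutators $[u_i,s^ju_is^{-j}]$, so there is no reason for its intersection with $C$ to be finitely generated over $R_d$, and Proposition~\ref{prop:module} does not apply to it. We choose the sequence $(z_n)$ so rich that these commutators generate all of $C$ as soon as one $u_i$ lies outside $C$. What is needed is that each value occurs in every residue class, preceded by arbitrarily long runs of zeros; Example~\ref{ex:window} shows why.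

For parts (1) and (2) of the theorem the $z_n$ could run through all of $C$. For part (3) we use the set of values to encode $K$ a second time. Let
\[
S=C\setminus\{e_k:k\notin K\}.
\]

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] $e_k\in S$ if and only if $k\in K$.
\item[(b)] $0\in S$, and $S$ spans $C$ over $\mathbb F_p$.
\item[(c)] There is a computable list of names whose values are exactly the elements of $S$.
\end{enumerate}
\end{lemma}

\begin{proof}
The $e_k$ are nonzero and lie in different summands, so they are pairwise distinct; this gives (a) and $0\in S$. For (b), let $k\in\mathbb N$ and $i\in\mathbb Z$, and suppose that $2T^ie_k=e_j$ with $j\notin K$. Comparing components gives $j=k$, and then $2T^i=1$ in $R$, which is false. So $2T^ie_k\in S$. The elements $T^ie_k$ span $C$ over $\mathbb F_p$, and $2$ is invertible because $p$ is odd. For (c), a name involving only $e_0,\dots,e_{h-1}$ can equal $e_k$ only for $k<h$, so by Proposition~\ref{prop:module} we can decide whether a name differs from all $e_k$. List all names that do, together with $e_{\kappa(1)},e_{\kappa(2)},\dots$.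
\end{proof}

\begin{lemma}\label{lem:z}
There is a computable sequence of names $z_1,z_2,\dots$ with $\{z_n:n\ge1\}=S$ and the following property: for all $d\ge1$, $r\in\mathbb Z$, $L\ge0$ and $c\in S$ there is $n>L$ with
\[
n\equiv r\pmod d,\qquad z_n=c,\qquad z_{n-i}=0\ \text{ for }1\le i\le L .
\]
\end{lemma}

\begin{proof}
List computably all quadruples $(d_q,r_q,L_q,c_q)$, $q\ge1$, with $d_q\ge1$, $r_q\in\mathbb Z$, $L_q\ge0$ and $c_q$ in the list of Lemma~\ref{lem:S}(c). Put $\nu_0=0$ and let $\nu_q$ be the least integer with $\nu_q\equiv r_q\pmod{d_q}$ and $\nu_q>\nu_{q-1}+L_q$. Set $z_{\nu_q}=c_q$, and $z_n=0$ for all other $n\ge1$. The sequence $(\nu_q)$ is computable and strictly increasing, so $(z_n)$ is computable. The indices $\nu_q-L_q,\dots,\nu_q-1$ lie strictly between $\nu_{q-1}$ and $\nu_q$, so $n=\nu_q$ works for the $q$-th quadruple. All values lie in $S$ because $0\in S$, and every element of $S$ is some $c_q$.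
\end{proof}

Put $z_0=0$ and $z_{-n}=-T^{-n}z_n$ for $n\ge1$, and let $\beta\colon R\times R\to C$ be the $\mathbb F_p$-bilinear map with
\[
\beta(T^i,T^j)=T^iz_{j-i}\qquad(i,j\in\mathbb Z).
\]
Then $\beta(Tf,Tf')=T\beta(f,f')$. Also $\beta(T^i,T^i)=0$, and for $j>i$
\[
\beta(T^j,T^i)=T^jz_{-(j-i)}=-T^jT^{-(j-i)}z_{j-i}=-T^iz_{j-i}=-\beta(T^i,T^j).
\]
Hence $\beta(f,f)=0$ and $\beta(f',f)=-\beta(f,f')$ for all $f,f'\in R$. Since $p$ is odd, $\frac12\in\mathbb F_p$, and we define $N=C\times R$ with the multiplication
\[
(c,f)(c',f')=\bigl(c+c'+\tfrac12\beta(f,f'),\ f+f'\bigr).
\]
It is associative: both bracketings of a triple product have first coordinate $c+c'+c''+\frac12\bigl(\beta(f,f')+\beta(f,f'')+\beta(f',f'')\bigr)$. The identity is $(0,0)$, and $\beta(f,f)=0$ gives $(c,f)^{-1}=(-c,-f)$ and $(c,f)^n=(nc,nf)$. So $N$ is a group of exponent $p$. The map $\rho\colon N\to R$, $(c,f)\mapsto f$, is a homomorphism onto the additive group of $R$; its kernel $C\times0$ is central, and we identify it with $C$. Thus $N$ is nilpotent of class at most $2$. For $u=(c,f)$ and $v=(c',f')$ the products $uv$ and $vu$ differ only in the first coordinate, by $\frac12\beta(f,f')-\frac12\beta(f',f)=\beta(f,f')$,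 so
\begin{equation}\label{eq:comm}
[u,v]=\beta(\rho(u),\rho(v))\in C .
\end{equation}
(For $p=2$ a group of exponent $p$ is abelian and would have no commutators to offer.) The bijection $\theta(c,f)=(Tc,Tf)$ is an automorphism of $N$ because $\beta(Tf,Tf')=T\beta(f,f')$. Let
\[
G=N\rtimes\langle t\rangle,\qquad t\text{ of infinite order},\qquad tut^{-1}=\theta(u)\ \ (u\in N),
\]
let $\tau\colon G\to\mathbb Z$ be the homomorphism with $\tau(t)=1$ and kernel $N$, and let $x=(0,1)$ and $x_i=t^ixt^{-i}=(0,T^i)$. The quotient $G/C$ is the lamplighter group $R\rtimes\langle t\rangle$.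

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(a)] $G=\langle x,t\rangle$, and $G$ is solvable of derived length at most $3$.
\item[(b)] $N$ is locally finite.
\item[(c)] Represent $(c,f)t^a$ by a triple consisting of a name for $c$, the polynomial $f$ and the integer $a$. Words in $x^{\pm1},t^{\pm1}$ can be converted computably to triples and triples to words, and the word problem of $G$ is decidable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The subgroup $\langle x,t\rangle$ contains all $x_i$, hence $[x_0,x_n]=\beta(1,T^n)=z_n$ for $n\ge1$, hence $S$. Subgroups of $C$ are $\mathbb F_p$-subspaces, so $C\subseteq\langle x,t\rangle$ by Lemma~\ref{lem:S}(b). The images $\rho(x_i)=T^i$ generate $R$ additively and $\ker\rho=C$, so $N\subseteq\langle x,t\rangle$. In the series $G\supseteq N\supseteq C\supseteq1$ each term is normal in the preceding one with abelian quotient.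

(b) Let $(c_i,f_i)$ be finitely many elements of $N$. Let $R'$ be the $\mathbb F_p$-span of the $f_i$, and $C'$ the $\mathbb F_p$-span of the $c_i$ and the $\beta(f_i,f_j)$. Then $C'\times R'$ is finite, contains the given elements, and is closed under products and inverses.

(c) A name for $\beta(f,f')$ is computable from $f,f'$ because $(z_n)$ is computable. The formula
\[
(c,f)t^a\cdot(c',f')t^{a'}=\bigl(c+T^ac'+\tfrac12\beta(f,T^af'),\ f+T^af'\bigr)t^{a+a'}
\]
converts words to triples. Equality of triples is decidable by Proposition~\ref{prop:module}, so the word problem is decidable. Given a triple, we go through all words until one represents the same element; the search ends by (a).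
\end{proof}

\section{Deciding submonoid membership}\label{sec:smm}

By Lemmas~\ref{lem:reduction} and~\ref{lem:G} it suffices to decide membership in the subgroups $V=V(s;u_1,\dots,u_r)$ with $\tau(s)=d\ge1$. Write $s=(c_s,f_s)t^d$. For $u=(c,f)\in N$, put $u'=\theta^d(u)$; then $sus^{-1}=[(c_s,f_s),u']\,u'$, so by \eqref{eq:comm}
\[
s(c,f)s^{-1}=\bigl(T^dc+\beta(f_s,T^df),\ T^df\bigr).
\]
Thus conjugation by $s$ acts as $T^d$ on $C$ and induces $T^d$ on $R=N/C$. For all $j\in\mathbb Z$ it follows that
\begin{equation}\label{eq:conj}
s^jcs^{-j}=T^{dj}c\ \ (c\in C),\qquad \rho(s^jus^{-j})=T^{dj}\rho(u)\ \ (u\in N).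
\end{equation}

\begin{example}\label{ex:window}
Let $s=t^2$ and $v=x_0x_1$, so that $\rho(v)=1+T$. By \eqref{eq:comm} and \eqref{eq:conj}, $V(s;v)$ contains
\[
[v,s^jvs^{-j}]=\beta(1+T,\,T^{2j}+T^{2j+1})=Tz_{2j-1}+(1+T)z_{2j}+z_{2j+1}.
\]
The commutator mixes three consecutive terms of the sequence, and only windows ending at an odd index $n=2j+1$ occur. If $c\in S$ and $n$ is odd with $z_n=c$ and $z_{n-1}=z_{n-2}=0$, the commutator is $c$. Lemma~\ref{lem:z} with $d=2$, $r=1$, $L=2$ supplies such an $n$, so $S\subseteq V(s;v)$ and $C\subseteq V(s;v)$. The congruence condition cannot be dropped: for a sequence with $z_n=0$ for all even $n$, the map $\beta$ vanishes on $R_2\times R_2$, so $V(t^2;x)=0\times R_2$ meets $C$ trivially.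
\end{example}

\begin{lemma}\label{lem:swallow}
Let $s\in G$ with $\tau(s)=d\ge1$ and let $v\in N\setminus C$. Then $C\subseteq V(s;v)$.
\end{lemma}

\begin{proof}
Write $f=\rho(v)=\sum_{a\in I}\varphi_aT^a$ with $I\subseteq\mathbb Z$ finite and nonempty and all $\varphi_a\in\mathbb F_p$ nonzero. Let $\alpha=\min I$, $\omega=\max I$ and $\mu=\omega-\alpha$. For every $j\in\mathbb Z$, the subgroup $V(s;v)$ contains
\begin{equation}\label{eq:window}
[v,s^jvs^{-j}]=\beta(f,T^{dj}f)=\sum_{a,a'\in I}\varphi_a\varphi_{a'}\,T^a\,z_{dj+a'-a}.
\end{equation}
The difference $a'-a$ lies between $-\mu$ and $\mu$, and it equals $\mu$ only for $(a,a')=(\alpha,\omega)$. Let $c\in S$. By Lemma~\ref{lem:z} with $r=\mu$ and $L=2\mu$ there is $n>2\mu$ with $n\equiv\mu\pmod d$, $z_n=c$ and $z_{n-i}=0$ for $1\le i\le2\mu$. Take $j=(n-\mu)/d$. The index $dj+a'-a=n-(\mu-(a'-a))$ lies between $n-2\mu$ and $n$, so every term of \eqref{eq:window} vanishes except the one with $(a,a')=(\alpha,\omega)$, and the sum equals $\varphi_\alpha\varphi_\omega T^\alpha c$. The intersection $V(s;v)\cap C$ is an $\mathbb F_p$-subspace and $\varphi_\alpha\varphi_\omega\ne0$, so it contains $T^\alpha c$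 for every $c\in S$. By Lemma~\ref{lem:S}(b) it contains $T^\alpha C=C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $s$ with $\tau(s)=d\ge1$ and $u,u_1,\dots,u_r\in N$ be given. Convert them to triples, and write $u=(c,f)$ and $V=V(s;u_1,\dots,u_r)$.

Suppose first that $\rho(u_i)=0$ for all $i$. Then $u_i\in C$, and by \eqref{eq:conj} $V$ is the additive subgroup of $C$ generated by the elements $T^{dj}u_i$, which is $\sum_iR_du_i$. So $u\in V$ if and only if $f=0$ and $c\in\sum_iR_du_i$. This is decidable by Proposition~\ref{prop:module}.

Suppose now that $\rho(u_i)\ne0$ for some $i$. Then $\ker\rho=C\subseteq V$ by Lemma~\ref{lem:swallow}, so $u\in V$ if and only if $f\in\rho(V)$. By \eqref{eq:conj}, $\rho(V)$ is generated additively by the elements $T^{dj}\rho(u_i)$, so $\rho(V)=\sum_iR_d\,\rho(u_i)$. Membership in this submodule of the free $R_d$-module $R$ of rank $d$ is decidable by the Smith normal form.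

Lemma~\ref{lem:reduction} now shows that $\mathsf{SMM}(G)$ is decidable.
\end{proof}

\section{Undecidability of knapsack}\label{sec:ks}

The word problem of $G$ is decidable, so the problems in (2) and (3) are r.e.\ by the search over exponents described in the introduction. It remains to reduce $K$ to them. By Lemma~\ref{lem:G}(c), a word for $e_k\in C\subseteq G$ is computable from $k$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Map $k$ to the instance $g=t^{-1}$, $g_1=t$, $g_2=e_kt^{-1}e_k^{-1}$ of $\mathsf{KS}_2(G)$. By Lemma~\ref{lem:period} it has a solution if and only if $t^je_kt^{-j}=e_k$ for some $j\ge1$. Since $t^je_kt^{-j}=T^je_k$, this says that $e_k$ is periodic, which holds if and only if $k\in K$ (Section~\ref{sec:module}). This is a many-one reduction of $K$ to the instances with $g=t^{-1}$ and $g_1=t$.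
\end{proof}

For (3) we want a fixed knapsack set that meets $C$ in the values of the sequence $(z_n)$. By \eqref{eq:comm},
\[
z_a=\beta(-1,-T^a)=[x_0^{-1},x_a^{-1}]=x^{-1}t^a\,x^{-1}t^{-a}\,x\,t^a\,x\,t^{-a}\qquad(a\ge0).
\]
Powers of a conjugate of $t^{\pm1}$ produce a power of $t$ between fixed letters, so four such conjugates produce this word with four independent exponents. The difficulty is to force the exponents to be equal. This is done by the lamplighter quotient $G/C$: the word changes four lamps, and the changes must cancel. Let
\[
y_1=y_3=x^{-1}tx,\qquad y_2=x^{-2}t^{-1}x^2,\qquad y_4=t^{-1}.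
\]

\begin{lemma}\label{lem:four}
$y_1^*y_2^*y_3^*y_4^*\cap C=S$.
\end{lemma}

\begin{proof}
For $a_1,a_2,a_3,a_4\ge0$, cancel adjacent powers of $x$ and move the powers of $t$ to the right using $t^ix=x_it^i$:
\begin{align*}
y_1^{a_1}y_2^{a_2}y_3^{a_3}y_4^{a_4}
&=x^{-1}t^{a_1}x\cdot x^{-2}t^{-a_2}x^2\cdot x^{-1}t^{a_3}x\cdot t^{-a_4}\\
&=x^{-1}t^{a_1}\,x^{-1}t^{-a_2}\,x\,t^{a_3}\,x\,t^{-a_4}\\
&=x_0^{-1}\,x_{a_1}^{-1}\,x_{a_1-a_2}\,x_{a_1-a_2+a_3}\;t^{\,a_1-a_2+a_3-a_4}.
\end{align*}
This element lies in $C$ if and only if $a_1-a_2+a_3-a_4=0$ and
\begin{equation}\label{eq:lamps}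
1+T^{a_1}=T^{a_1-a_2}+T^{a_1-a_2+a_3}\quad\text{in }R .
\end{equation}
Since $2\ne0$ in $\mathbb F_p$, a sum $T^i+T^j$ determines the unordered pair of exponents: it has two monomials if $i\ne j$, and it is the single monomial $2T^i$ if $i=j$. On both sides of \eqref{eq:lamps} the smaller exponent is written first, because $a_1\ge0$ and $a_3\ge0$. So \eqref{eq:lamps} holds if and only if $0=a_1-a_2$ and $a_1=a_1-a_2+a_3$, that is, $a_1=a_2=a_3$. The height condition then gives $a_4=a_1$. Hence the product lies in $C$ exactly if all four exponents equal a common value $a$, and then it is $z_a$. Finally $\{z_a:a\ge0\}=S$ by Lemma~\ref{lem:z} and $z_0=0\in S$.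
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
By Lemmas~\ref{lem:four} and~\ref{lem:S}(a), $e_k\in y_1^*y_2^*y_3^*y_4^*$ if and only if $k\in K$. So the map sending $k$ to a word for $e_k$ is a many-one reduction of $K$ to membership in this set.
\end{proof}

Together with the structure of $G$ established in Section~\ref{sec:group}, this completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The set $K$ enters the group twice, through the periods $\ell_k$ and through the set $S$, and the two encodings are independent. The construction of $G$ and the proof of (1) use only Proposition~\ref{prop:module} and Lemma~\ref{lem:S}(b),(c). These hold for $S=C$, which gives (1) and (2). They also hold, together with Lemma~\ref{lem:S}(a), for the module $C=\bigoplus_k\mathbb F_pe_k$ with $T$ acting trivially and $S$ defined as before: Proposition~\ref{prop:module} is then linear algebra over $\mathbb F_p$, and $2e_k\in S$ because $2e_k\neq e_j$ for all $j$. This gives (1) and (3), which suffices to answer the question in the introduction. The work of Section~\ref{sec:module} is what makes the reduction with two elements possible.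
\end{remark}

\begin{thebibliography}{9}
\bibitem{MP} \emph{Membership problems in infinite groups}, \texttt{https://www.eti.uni-siegen.de/ti/veroeffentlichungen/24-cie.pdf}
\end{thebibliography}
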